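# Cutting the Sierpinski carpet: the critical $L^1$ exponents

## 1. Two vertical cuts of the carpet

Let $S=\{0,1,2\}^2\setminus\{(1,1)\}$ and $\varphi_s(x)=(x+s)/3$ for $s\in S$. The Sierpinski carpet $X$ is the unique non-empty compact set in $\mathbb R^2$ with $X=\bigcup_{s\in S}\varphi_s(X)$. Divide the unit square into nine, delete the middle, repeat in each of the remaining eight squares.

For a word $w=s_1\cdots s_n\in W_n:=S^n$ put $\varphi_w=\varphi_{s_1}\circ\cdots\circ\varphi_{s_n}$, $X_w=\varphi_w(X)$, $Q_w=\varphi_w([0,1]^2)$. The $X_w$ are the *cells* of level $n$. The lower-left corner of $Q_w$ is $\sum_l 3^{-l}s_l=3^{-n}(i,j)$ with integers $0\le i,j<3^n$, and the $l$-th ternary digits of $i$ and $j$ (using $n$ digits) are the two coordinates of $s_l$. We identify $w$ with its position $(i,j)$: column $i$, row $j$. Let $G_n$ be the set of positions obtained. Then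
$$(i,j)\in G_n\iff\text{at no place do } i \text{ and } j \text{ both have the digit }1 .$$

Let $d$ be the Euclidean metric, let $d_f=\frac{\ln 8}{\ln 3}$, and let $\mu$ be the $d_f$-dimensional Hausdorff measure on $X$. By Hutchinson (1981) it is a positive finite multiple of the self-similar probability measure with equal weights. We normalize $\mu(X)=1$. A cell $X_w$ of level $n$ is a copy of $X$ scaled by $3^{-n}$, so $\mu(X_w)=3^{-nd_f}=8^{-n}$. Two distinct cells of the same level meet inside a segment. Since $1<d_f$, segments have $\mu$-measure $0$, so cells of one level overlap in null sets.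

Now cut the carpet along a vertical line $x_1=c$. How much mass lies near the cut?

*The cut at $c=\frac12$.* The strip $|x_1-\frac12|<\frac12 3^{-n}$ is the open column whose index has ternary digits $1\cdots1$. For $n=1$ this is the middle column, with two of the eight cells: mass $\frac14$. For $n=2$ the column is $i=4$, and the rows allowed are those whose digits avoid $1$, that is $j=0,2,6,8$: four cells out of $64$, mass $\frac1{16}$. In general each digit of $j$ must be $0$ or $2$, so there are $2^n$ cells and the strip has mass $2^n8^{-n}=4^{-n}$.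

*The cut at $c=\frac13$.* The strip $|x_1-\frac13|<3^{-n}$ ($n\ge1$) consists, up to a null set, of the two columns with digits $02\cdots2$ and $10\cdots0$. In the first, all $3^n$ rows are allowed; in the second, only the first digit of $j$ must avoid $1$, which leaves $2\cdot3^{n-1}$ rows. For $n=1$ this is $3+2=5$ cells of $8$; for $n=2$ it is $9+6=15$ cells of $64$. In general the mass is $\frac53\left(\frac38\right)^n$.

The first cut is much cheaper: the line $x_1=\frac12$ meets $X$ in a Cantor set (the number $\frac12$ has the single ternary expansion $0.111\ldots$, so $x_2$ must have an expansion in the digits $0,2$), while $x_1=\frac13$ meets it in a whole segment. To measure cheapness, take an integrable function $f$, put $\Delta_r=\{(x,y)\in X\times X:d(x,y)<r\}$ and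
$$\mathcal E^\lambda_r(f)=\iint_{\Delta_r}\frac{|f(x)-f(y)|}{r^\lambda\,\mu(B(x,r))}\,d\mu(y)\,d\mu(x).\tag{1}$$
If $f=1_{\{x_1<c\}}$, $d(x,y)<r$ and $f(x)\ne f(y)$, then $c$ separates $x_1$ from $y_1$, so $|x_1-c|<r$. Integrating first in $y$, we get
$$\mathcal E_r^\lambda(f)\le r^{-\lambda}\mu\{x\in X:|x_1-c|<r\}.\tag{2}$$
For $c=\frac12$ and $r=\frac123^{-n}$ the right side is $2^\lambda(3^\lambda/4)^n$, bounded in $n$ exactly when $\lambda\le\frac{\ln4}{\ln3}\approx1.26$. For $c=\frac13$ and $r=3^{-n}$ it is $\frac53(3^\lambda\cdot\frac38)^n$, bounded exactly when $\lambda\le\frac{\ln(8/3)}{\ln3}=d_f-1\approx0.89$.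

This raises the question of the talk. How large can $\lambda$ be if *some* non-constant $f$ is to have $\sup_r\mathcal E^\lambda_r(f)<\infty$? Can anything beat the cut at $\frac12$? And are there enough such functions to approximate all of $L^1$?

## 2. Korevaar–Schoen spaces, heat-semigroup Besov spaces and the conjectured exponent

**Dirichlet form and heat kernel.** A Dirichlet form on $L^2(X,\mu)$ is a densely defined, closed, non-negative symmetric bilinear form that does not increase when $f$ is replaced by $\min(\max(f,0),1)$. It is regular if its domain intersected with $C(X)$ is dense both in the domain and in $C(X)$, and local if it vanishes on pairs of functions with disjoint supports. On the carpet there is a local regular Dirichlet form $(\mathcal E,\mathcal F)$ invariant under the local symmetries, unique up to a constant multiple (Barlow–Bass; Barlow–Bass–Kumagai–Teplyaev). Its heat semigroup $P_t$ has a kernel $p_t(x,y)$ with sub-Gaussian estimates: for $0<t\le 1$, $p_t(x,y)$ lies between two expressions of the form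
$$c\,t^{-d_f/d_W}\exp\Big(-c'\big(d(x,y)^{d_W}/t\big)^{1/(d_W-1)}\Big),$$
with different constants $c,c'>0$ in the two bounds. The number $d_W>2$ is the walk dimension: heat travels distance about $r$ in time about $r^{d_W}$.

**Function spaces.** For $p\ge1$ and $\alpha>0$, $B^{p,\alpha}(X)$ is the set of $f\in L^p(X,\mu)$ with
$$\sup_{t>0}t^{-\alpha}\Big(\iint_{X\times X}|f(x)-f(y)|^p\,p_t(x,y)\,d\mu(x)\,d\mu(y)\Big)^{1/p}<\infty .$$
For $\lambda>0$, $KS^{\lambda,p}(X)$ is the set of $f\in L^p(X,\mu)$ with
$$\sup_{r>0}\iint_{\Delta_r}\frac{|f(y)-f(x)|^p}{r^{\lambda p}\mu(B(x,r))}\,d\mu(y)\,d\mu(x)<\infty .$$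
For $p=1$ the last condition is $\sup_{r>0}\mathcal E^\lambda_r(f)<\infty$. Under sub-Gaussian estimates $KS^{d_W\alpha,p}(X)=B^{p,\alpha}(X)$. For $p=1$ this identity is the only fact about the heat kernel that we use: from here on everything concerns (1). Multiplying $\mu$ by a constant does not change the spaces, so $\mu(X)=1$ is harmless.

**Critical exponents.** Put
$$\alpha_1^\#=\sup\{\alpha>0:B^{1,\alpha}(X)\text{ contains non-constant functions}\},\qquad \alpha_1^*=\sup\{\alpha>0:B^{1,\alpha}(X)\text{ is dense in }L^1(X,\mu)\},$$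
$\lambda_1^\#=d_W\alpha_1^\#$, $\lambda_1^*=d_W\alpha_1^*$, and $BV(X):=KS^{\lambda_1^\#,1}(X)=B^{1,\alpha_1^\#}(X)$.

*A comparison case.* For nested fractals, which are p.c.f. self-similar sets with sub-Gaussian estimates, one has $\lambda_1^\#=\lambda_1^*=d_W\alpha_1^*=d_f$. One half of this is visible on the Sierpinski gasket (side $1$, $d_f=\frac{\ln3}{\ln2}$, level-$n$ cells of mass $3^{-n}$). Let $f$ be the indicator of one level-$1$ cell. It meets each of the other two level-$1$ cells in a single vertex $p$, and at $p$ the two triangles are separated by an angle of at least $60^\circ$. Hence if $d(x,y)<r$ and $f(x)\neq f(y)$, then $d(x,p)\le r/\sin60^\circ<2r$ for one of the two vertices $p$. If $2^{-n-1}<r\le2^{-n}$, a ball of radius $2r$ meets a bounded number of level-$n$ cells, so such $x$ have total mass at most $C3^{-n}\le C'r^{d_f}$. Thus $\mathcal E_r^{d_f}(f)$ is bounded for $r\le1$, and for $r>1$ it is at most $r^{-d_f}\le1$. On the gasket a cut costs only two points.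

**Topological-Hausdorff dimension** (Balka–Buczolich–Elekes). $d_{tH}(X)$ is the infimum of those $\delta$ for which $X$ has a basis $\mathcal B$ of open sets with $\dim_H\partial U\le\delta-1$ for all $U\in\mathcal B$. For $X=[0,1]$, intervals have at most two boundary points, so $\delta=1$ is admissible; and a basis contains non-empty open sets $U\ne X$, whose boundary is non-empty by connectedness and so has dimension at least $0$. Hence $d_{tH}([0,1])=1$. For the carpet $d_{tH}=\frac{\ln2}{\ln3}+1$; a proof comes with Theorem C in Section 9. So $d_{tH}-1=\frac{\ln2}{\ln3}$ is the dimension of the Cantor set in which the line $x_1=\frac12$ meets $X$.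

The conjecture, posed in "Discrete Spectrum And Irreducibility On Dirichlet Metric Measure Spaces (Preliminary Report)", is that for the carpet $\lambda_1^\#=\lambda_1^*=d_f-d_{tH}+1$. The right side is
$$\lambda^*:=\frac{\ln8-\ln2}{\ln3}=\frac{\ln4}{\ln3},$$
the exponent of the cut at $\frac12$. **The conjecture is true:**
$$\lambda_1^\#=\lambda_1^*=d_f-d_{tH}+1=\frac{\ln 4}{\ln 3},$$
and the exponent is attained: $BV(X)=KS^{\ln4/\ln3,1}(X)$ is dense in $L^1(X,\mu)$. This follows from the next theorem.

**Theorem A.** (a) If $\lambda>\lambda^*$, then $KS^{\lambda,1}(X)$ contains only constants. (b) $KS^{\lambda^*,1}(X)$ is dense in $L^1(X,\mu)$.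

**Theorem A implies the conjecture.** By (b), $B^{1,\lambda^*/d_W}(X)=KS^{\lambda^*,1}(X)$ is dense, so $\lambda_1^*\ge\lambda^*$. By (a), $B^{1,\alpha}(X)=KS^{d_W\alpha,1}(X)$ is trivial when $d_W\alpha>\lambda^*$, so $\lambda_1^\#\le\lambda^*$. A dense subspace of $L^1$ contains non-constant functions, because the constants form a proper closed subspace; so every $\alpha$ admitted in the definition of $\alpha_1^*$ is admitted in that of $\alpha_1^\#$, and $\lambda_1^*\le\lambda_1^\#$. Altogether $\lambda^*\le\lambda_1^*\le\lambda_1^\#\le\lambda^*$.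

## 3. Straight paths on the interval and on the square

We first see why $\lambda=1$ is the threshold on $[0,1]$ and $[0,1]^2$ with Lebesgue measure and (1) defined in the same way. Indicators of $\{x_1<c\}$ have strips of mass at most $2r$, so by (2) they belong to $KS^{1,1}$. The issue is triviality for $\lambda>1$.

*Interval.* Let $A=\sup_r\mathcal E^\lambda_r(f)<\infty$ with $\lambda>1$. Let $f_n(k)$ be the average of $f$ over $I_k=[k3^{-n},(k+1)3^{-n}]$. Points of $I_k$ and $I_{k+1}$ are at distance at most $2\cdot3^{-n}<r:=3^{1-n}$, and $\mu(B(x,r))\le2r$. So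
$$\sum_k|f_n(k)-f_n(k+1)|\le9^n\sum_k\iint_{I_k\times I_{k+1}}|f(x)-f(y)|\,dx\,dy\le9^n\iint_{\Delta_r}|f(x)-f(y)|\,dx\,dy\le9^n\cdot2r\cdot r^\lambda A=2\cdot3^{1+\lambda}A\,3^{-n(\lambda-1)}\to0 .$$
The left side bounds $|f_n(j)-f_n(k)|$ for all $j,k$, so the step functions with values $f_n(k)$ come uniformly close to $\int f$. They also converge to $f$ in $L^1$. Hence $f$ is constant.

*Square.* Let $F$ be a function on the $3^n\times3^n$ grid and $V_n(F)$ the sum of $|F(w)-F(w')|$ over all adjacent pairs. Join $(i,j)$ to $(i',j')$ by going along column $i$ to $(i,j')$ and then along row $j'$. Then $|F(i,j)-F(i',j')|$ is at most the variation of $F$ along column $i$ plus its variation along row $j'$. Averaging over all $i,j,i',j'$ gives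
$$9^{-2n}\sum|F(i,j)-F(i',j')|\le3^{-n}V_n(F).$$
For the cell averages $f_n$ of $f$ the computation above becomes $V_n(f_n)\le C\,81^n r^{2}r^{\lambda}A$ with $r=3^{1-n}$, that is $3^{-n}V_n(f_n)\le C'A\,3^{-n(\lambda-1)}\to0$, and again $f$ is constant.

The gain $3^{-n}$ is one over the number of disjoint straight lines available. If we had used a single path from cell to cell we would only have had $|F(w)-F(w')|\le V_n(F)$, which gives nothing unless $\lambda>2$.

## 4. Most cells of the carpet lie on no complete row or column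

We try the same on the carpet. Cell averages $f_n(w)=8^n\int_{X_w}f\,d\mu$ will satisfy $V_n(f_n)\le C\,8^n3^{-n\lambda}\mathcal E_{r}^\lambda(f)$ with $r=3^{1-n}$; see (5) below. A single path between any two cells gives triviality only for $\lambda>\frac{\ln8}{\ln3}=d_f$. To profit from many disjoint lines, look for rows and columns without holes. Let $K_n\subset\{0,\dots,3^n-1\}$ be the set of integers whose $n$ ternary digits all lie in $\{0,2\}$; so $|K_n|=2^n$. If $k\in K_n$, then $(i,k)\in G_n$ and $(k,i)\in G_n$ for all $i\in\{0,\dots,3^n-1\}$: *row $k$ and column $k$ are complete*. They run along the full straight lines contained in $X$, those over the Cantor set. A gain of $2^{-n}$ from these $2^n$ lines would give $2^{-n}V_n(f_n)\le C\,4^n3^{-n\lambda}\mathcal E^\lambda_r(f)$, and the threshold $\frac{\ln4}{\ln3}$ is exactly that of the cut at $\frac12$.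

But the two-line paths of the square stop working here. A row or column with index outside $K_n$ has a hole: if $i$ has a digit $1$ at some place, then $(i,j)$ is missing for every $j$ with digit $1$ at that place. So the only cells from which one can start along a complete line are those with $i\in K_n$ or $j\in K_n$. Their number is $2\cdot2^n3^n-4^n\le2\cdot6^n$, a fraction at most $2(\frac34)^n\to0$ of all $8^n$ cells. For $n=1$ this is $8$ of $8$; for $n=2$ it is $56$ of $64$, the exceptions being the cells with a digit $1$ in $i$ at one place and a digit $1$ in $j$ at the other, such as $(i,j)=(3,1)$, with digits $i=10$, $j=01$. In the limit the complete lines of the big square say nothing directly about almost every cell.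

The way out: the exceptional cell lies in a smaller carpet $X_u$, which has complete lines of its own. So we attach to each cell $X_u$, at every level, one number: the average of $F$ over the end cells of its complete rows. We compare the number of $u$ with the numbers of its eight children, using only the complete lines of the children, and sum over levels. The scales add up to a geometric series with ratio $\frac28$, so only a constant is lost.

## 5. A Poincaré inequality from complete rows and columns

**Notation.** Write $w\sim w'$ if $w,w'\in W_n$ are distinct and $Q_w,Q_{w'}$ share a side. Let $E_n$ be the set of unordered adjacent pairs, and for $F:W_n\to\mathbb R$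
$$V_n(F)=\sum_{\{w,w'\}\in E_n}|F(w)-F(w')| .$$
For $u\in W_m$, $m\le n$, the descendants of $u$ in $W_n$ are the words $uv$, $v\in W_{n-m}$. Let $V_n^u(F)$ be the part of the sum over pairs of descendants of $u$. For $u\ne v$ in $W_m$ let $V_n^{u,v}(F)$ be the part over pairs consisting of one descendant of $u$ and one of $v$. For fixed $m$ all these sums run over disjoint sets of edges. Moreover $V_n^u(F)=V_{n-m}(F(u\,\cdot))$, because $uv\sim uv'$ if and only if $v\sim v'$. Put
$$L(F)=2^{-n}\sum_{k\in K_n}F(0,k),\quad R(F)=2^{-n}\sum_{k\in K_n}F(3^n-1,k),\quad D(F)=2^{-n}\sum_{k\in K_n}F(k,0),\quad U(F)=2^{-n}\sum_{k\in K_n}F(k,3^n-1).$$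
These are the averages over the left, right, lower and upper ends of the complete lines. For $n=1$, for instance, $L(F)$ is the mean of $F$ over the two left corners. For $u\in W_m$ let $L^u(F),R^u(F),D^u(F),U^u(F)$ be the same quantities for the function $v\mapsto F(uv)$ on $W_{n-m}$. In particular $L^w(F)=F(w)$ for $w\in W_n$.

**Step 1: the four boundary averages of one cell agree up to the variation inside it.**

**Lemma 1.** Any two of $L(F),R(F),D(F),U(F)$ differ by at most $2^{-n}V_n(F)$.

*Proof.* For $L$ and $R$: if $k\in K_n$, then $|F(0,k)-F(3^n-1,k)|$ is at most the sum of $|F(w)-F(w')|$ over the horizontal edges of the complete row $k$. Different rows have disjoint edges. Sum over $k$ and multiply by $2^{-n}$. For $D$ and $U$ use columns.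

For one of $L,R$ against one of $D,U$: for $k\in K_n$ start at $(0,k)$ or $(3^n-1,k)$, go within row $k$ to the diagonal position $(k,k)$, and turn into column $k$ to reach $(k,0)$ or $(k,3^n-1)$. Both lines are complete. The path for $k$ uses horizontal edges of row $k$ and vertical edges of column $k$ only, so paths for different $k$ have disjoint edges. Sum over $k$ as before. $\square$

**Step 2: the averages of two neighboring cells agree up to nearby variation.**

**Lemma 2.** If $u\sim v$ in $W_m$, $m\le n$, then $|L^u(F)-L^v(F)|\le2^{-(n-m)}\big(V_n^u(F)+V_n^{u,v}(F)+V_n^v(F)\big)$.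

*Proof.* Suppose first that $v$ lies to the right of $u$. For each $k\in K_{n-m}$ the position $(3^{n-m}-1,k)$ in $u$ is adjacent to $(0,k)$ in $v$. These edges are distinct for distinct $k$ and join a descendant of $u$ to one of $v$, so $|R^u-L^v|\le2^{-(n-m)}V_n^{u,v}$. Lemma 1 in $u$ gives $|L^u-R^u|\le2^{-(n-m)}V_n^u$. Add.

If $v$ lies above $u$, then in the same way $|U^u-D^v|\le2^{-(n-m)}V_n^{u,v}$, while Lemma 1 gives $|L^u-U^u|\le2^{-(n-m)}V_n^u$ and $|D^v-L^v|\le2^{-(n-m)}V_n^v$. Add. The two other cases arise by exchanging $u$ and $v$. $\square$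

**Step 3: compare a cell with its children.**

**Lemma 3.** For $u\in W_m$, $m<n$, $s\in S$: $|L^u(F)-L^{us}(F)|\le4\cdot2^{-(n-m)}V_n^u(F)$.

*Proof.* Replacing $F$ by $v\mapsto F(uv)$, we may take $u=\emptyset$ and $m=0$. Splitting off the first digit, $K_n=K_{n-1}\cup(2\cdot3^{n-1}+K_{n-1})$, and the positions $(0,k)$ with first digit of $k$ equal to $0$ or $2$ lie in the children $(0,0)$ and $(0,2)$. Hence
$$L=\tfrac12\big(L^{(0,0)}+L^{(0,2)}\big),$$
and it suffices to bound $|L^s-L^{s'}|$ for $s,s'\in S$. The eight elements of $S$ form a cycle for $\sim$. Follow a simple path in it from $s$ to $s'$ and add the bounds of Lemma 2 (with $m=1$) over its steps. Each $V_n^t$, $t\in S$, occurs at most twice (once for each of the at most two steps at $t$) and each $V_n^{t,t'}$ at most once. These are sums over disjoint sets of edges, so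
$$|L^s-L^{s'}|\le2^{-(n-1)}\cdot2V_n(F)=4\cdot2^{-n}V_n(F).\qquad\square$$

**Step 4: sum over the levels.**

**Proposition 4 (Poincaré).** For $u\in W_m$, $m\le n$, and $F:W_n\to\mathbb R$,
$$8^{-(n-m)}\sum_{v\in W_{n-m}}|F(uv)-L^u(F)|\le\tfrac{16}3\,2^{-(n-m)}V_n^u(F).\tag{3}$$

*Proof.* Again take $u=\emptyset$. For $w=s_1\cdots s_n$ we have $F(w)=L^w(F)$, so
$$F(w)-L(F)=\sum_{m=0}^{n-1}\big(L^{s_1\cdots s_{m+1}}(F)-L^{s_1\cdots s_m}(F)\big).$$
A given pair $(u,us)$ with $u\in W_m$ occurs for $8^{n-m-1}$ words $w$. Using Lemma 3 for the eight values of $s$,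
$$8^{-n}\sum_{w\in W_n}|F(w)-L(F)|\le\sum_{m=0}^{n-1}8^{-m-1}\sum_{u\in W_m}\sum_{s\in S}|L^{us}-L^u|\le\sum_{m=0}^{n-1}8^{-m}\cdot4\cdot2^{-(n-m)}\sum_{u\in W_m}V_n^u(F).$$
Since $\sum_{u\in W_m}V_n^u(F)\le V_n(F)$, this is at most $4\cdot2^{-n}V_n(F)\sum_{m\ge0}4^{-m}=\frac{16}3\,2^{-n}V_n(F)$. $\square$

The factor $8^{-m}2^m=4^{-m}$ is the point: level $m$ has $2^{n-m}$ lines per cell instead of $2^n$, a loss of $2^m$, but the comparisons at level $m$ are averaged over $8^m$ cells while their variations add up to at most one $V_n(F)$.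

## 6. Above $\ln4/\ln3$ only constants remain

**Step 1: ball masses.** We need to replace $\mu(B(x,r))$ in (1) by a power of $r$. For all $x\in X$,
$$\tfrac1{64}r^{d_f}\le\mu(B(x,r))\le64\,r^{d_f}\qquad(0<r\le3).\tag{4}$$
Let $3^{-n}<r\le3^{1-n}$ with $n\ge0$. The ball lies in an open square of side at most $6\cdot3^{-n}$, and such a square meets at most $7^2\le64$ closed level-$n$ grid squares. So $\mu(B(x,r))\le64\cdot8^{-n}\le64r^{d_f}$. On the other side, the ball contains a cell $X_w\ni x$ of level $n+1$, whose diameter is at most $\sqrt2\,3^{-n-1}<r$. So $\mu(B(x,r))\ge8^{-n-1}=\frac1{64}8^{1-n}\ge\frac1{64}r^{d_f}$. For $r>3$ the ball is all of $X$, of mass $1$.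

**Step 2: from (1) to the discrete variation.** For $f\in L^1(X,\mu)$ let $f_n(w)=8^n\int_{X_w}f\,d\mu$ and $r_n=3^{1-n}$. If $w\sim w'$, $x\in X_w$, $y\in X_{w'}$, then $x,y$ lie in a $2\times1$ rectangle scaled by $3^{-n}$, so $d(x,y)\le\sqrt5\,3^{-n}<r_n$. The sets $X_w\times X_{w'}$ for *ordered* adjacent pairs are disjoint up to null sets and lie in $\Delta_{r_n}$. Also $|f_n(w)-f_n(w')|\le64^n\iint_{X_w\times X_{w'}}|f(x)-f(y)|\,d\mu\,d\mu$. Hence, with the upper bound in (4),
$$V_n(f_n)\le\tfrac12\,64^n\iint_{\Delta_{r_n}}|f(x)-f(y)|\,d\mu\,d\mu\le\tfrac12\,64^n\cdot64\,r_n^{d_f}r_n^\lambda\,\mathcal E^\lambda_{r_n}(f)=256\cdot3^\lambda\cdot8^n3^{-n\lambda}\,\mathcal E^\lambda_{r_n}(f),$$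
because $r_n^{d_f}=8^{1-n}$. Since $2^{-n}8^n=4^n=3^{n\lambda^*}$,
$$2^{-n}V_n(f_n)\le256\cdot3^\lambda\cdot3^{-n(\lambda-\lambda^*)}\,\mathcal E^\lambda_{r_n}(f).\tag{5}$$

**Step 3: averages converge.** Put $\mathsf E_nf=\sum_{w\in W_n}f_n(w)1_{X_w}$. Then $\mathsf E_nf\to f$ in $L^1$ for every $f\in L^1$: for continuous $f$ the convergence is uniform off a null set since $\operatorname{diam}X_w\to0$; moreover $\|\mathsf E_nf\|_1\le\|f\|_1$, and $C(X)$ is dense in $L^1$.

**Step 4: conclusion of (a).** Let $f\in KS^{\lambda,1}(X)$ with $\lambda>\lambda^*$. By (5), $2^{-n}V_n(f_n)\to0$. By Proposition 4 with $u=\emptyset$,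
$$\|\mathsf E_nf-L(f_n)\|_{L^1}=8^{-n}\sum_{w\in W_n}|f_n(w)-L(f_n)|\le\tfrac{16}3\,2^{-n}V_n(f_n)\to0 .$$
Since $\int\mathsf E_nf\,d\mu=\int f\,d\mu=:f_X$, also $|L(f_n)-f_X|\to0$, so $\mathsf E_nf\to f_X$ in $L^1$. But $\mathsf E_nf\to f$. So $f=f_X$ almost everywhere, which is Theorem A(a). $\blacksquare$

*The cut at $\frac13$ again.* For $f=1_{\{x_1<1/3\}}$ and $n\ge1$, $f_n$ is $1$ on columns $i<3^{n-1}$ and $0$ on the others, and the $2\cdot3^{n-1}$ cells of column $3^{n-1}$ all have a left neighbor. So $V_n(f_n)=2\cdot3^{n-1}$, and (5) gives $\mathcal E^\lambda_{r_n}(f)\ge c\,(\frac32)^n3^{n(\lambda-\lambda^*)}=c\,3^{n(\lambda-(d_f-1))}$ with $c>0$ depending on $\lambda$. This cut is really not in $KS^{\lambda,1}(X)$ for any $\lambda>d_f-1$. Cutting along cell boundaries, which succeeded on the gasket, is here too expensive.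

## 7. Cuts through centers of columns generate a dense algebra

**Step 1: strip masses.** We generalize the cut at $\frac12$ to a dense set of cuts. Let $c=(k+\frac12)3^{-m}$ with $m\ge0$, $0\le k<3^m$. For $n\ge m$,
$$3^nc=3^{n-m}k+\tfrac{3^{n-m}-1}2+\tfrac12=i+\tfrac12,$$
where the ternary digits of $i$ are the $m$ digits of $k$ followed by $n-m$ ones. So $c$ is the midpoint of $[i3^{-n},(i+1)3^{-n}]$, and the open strip $\{|x_1-c|<\frac123^{-n}\}$ meets only level-$n$ cells in column $i$. In that column each of the last $n-m$ digits of $j$ must be $\ne1$, so there are at most $3^m2^{n-m}$ cells, and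
$$\mu\{|x_1-c|<\tfrac123^{-n}\}\le3^m2^{n-m}8^{-n}=(3/2)^m4^{-n}\qquad(n\ge m).\tag{6}$$

**Step 2: these indicators lie in $KS^{\lambda^*,1}(X)$.** Let $f=1_{\{x\in X:x_1<c\}}$. By (2), $\mathcal E_r^{\lambda^*}(f)\le r^{-\lambda^*}\mu\{|x_1-c|<r\}$. If $\frac123^{-n-1}<r\le\frac123^{-n}$ with $n\ge m$, this is at most $(6\cdot3^n)^{\lambda^*}(3/2)^m4^{-n}=6^{\lambda^*}(3/2)^m$, because $3^{\lambda^*}=4$. If $r>\frac123^{-m}$, it is at most $(2\cdot3^m)^{\lambda^*}$. So the supremum over $r$ is finite. By the symmetry of $X$ that exchanges the coordinates, the same holds for $1_{\{x_2<c\}}$.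

**Step 3: from half-carpets to all of $L^1$.** For bounded $f,g$,
$$|fg(x)-fg(y)|\le\|f\|_\infty|g(x)-g(y)|+\|g\|_\infty|f(x)-f(y)|,$$
so $KS^{\lambda^*,1}(X)\cap L^\infty$ is an algebra containing the constants. Fix $m$. The points $(k+\frac12)3^{-m}$, $0\le k<3^m$, cut $[0,1]$ into intervals (closed on the left, open on the right, except that the last is closed) of length at most $3^{-m}$, whose indicators in $x_1$ or in $x_2$ are differences of the functions of Step 2 and the constants $0,1$. Products give the indicators of all sets $X\cap(I\times J)$ with such $I,J$. If $g\in C(X)$, choose for each non-empty $X\cap(I\times J)$ the value of $g$ at one of its points. By uniform continuity the resulting linear combinations converge uniformly to $g$ as $m\to\infty$, hence in $L^1$. Since $C(X)$ is dense in $L^1(X,\mu)$, Theorem A(b) follows, and with it the conjecture. $\blacksquare$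

## 8. $BV(X)$ at the critical exponent: liminf characterization and Sobolev inequality

At $\lambda=\lambda^*$ the right side of (5) no longer decays, and the Poincaré inequality yields estimates instead of triviality. Write $\mathcal E_r=\mathcal E_r^{\lambda^*}$, $\mathbf{Var}(f)=\liminf_{r\to0}\mathcal E_r(f)$ and $P(A)=\mathbf{Var}(1_A)$. The letter $C$ denotes absolute constants that may change from line to line.

**Theorem B.** For all $f\in L^1(X,\mu)$:

1. (*Weak monotonicity, liminf characterization*) $\sup_{r>0}\mathcal E_r(f)\le C\liminf_{n\to\infty}2^{-n}V_n(f_n)\le C'\,\mathbf{Var}(f)$. Thus $f\in BV(X)$ iff $\mathbf{Var}(f)<\infty$. If $\mathcal E_r(f)\to0$ along some sequence $r\to0$, then $f$ is constant.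
2. (*Sobolev*) $\|f-f_X\|_{L^3(X,\mu)}\le C\,\mathbf{Var}(f)$. In particular $BV(X)\subset L^3(X,\mu)$, and $\min(\mu(A),\mu(A^c))^{1/3}\le C\,P(A)$ for measurable $A$.
3. (*Sharpness*) The exponent $3=d_f/(d_f-\lambda^*)$ in 2 is optimal: there are sets $A_m$ with $\mu(A_m)\to0$ and $P(A_m)\le C\mu(A_m)^{1/3}$, so $L^3$ cannot be replaced by $L^q$ with $q>3$.

### 8.1. Corner neighbors and the liminf characterization

**Step 1: cells that touch only at a corner.** Two points at distance less than $3^{-m}$ may lie in cells that meet only in a corner; Lemma 2 does not cover those, so we insert an intermediate cell.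

**Lemma 5.** If $u\ne v$ in $W_m$ and $Q_u\cap Q_v$ is a single point, there is $z\in W_m$ with $u\sim z\sim v$.

*Proof.* The set $G_m$ is invariant under the reflection $i\mapsto3^m-1-i$, which exchanges the digits $0$ and $2$. So we may assume, exchanging $u$ and $v$ if necessary, that $u=(i,j)$ and $v=(i+1,j+1)$. We show by induction on $m$ that $(i+1,j)$ or $(i,j+1)$ is in $G_m$; this is the required $z$. For $m=0$ there is nothing to prove. Let $a,b$ be the last digits of $i,j$, and let $\bar\imath,\bar\jmath$ be $i,j$ with the last digit deleted.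

If $a,b\le1$, all four positions $(i,j),(i+1,j),(i,j+1),(i+1,j+1)$ have the parent $(\bar\imath,\bar\jmath)$, which is in $G_{m-1}$ because $u\in G_m$. Only one position below a parent is missing, so one of $(i+1,j),(i,j+1)$ is in $G_m$.

If $a=2$ and $b\le1$, then $(i+1,j)$ has last digits $(0,b)$ and parent $(\bar\imath+1,\bar\jmath)$, the parent of $v$, which is in $G_{m-1}$. So $(i+1,j)\in G_m$. If $a\le1$ and $b=2$, then $(i,j+1)\in G_m$ in the same way.

If $a=b=2$, then $(i+1,j)$ and $(i,j+1)$ have last digits $(0,2)$ and $(2,0)$ and parents $(\bar\imath+1,\bar\jmath)$ and $(\bar\imath,\bar\jmath+1)$. The parents $(\bar\imath,\bar\jmath)$ of $u$ and $(\bar\imath+1,\bar\jmath+1)$ of $v$ are in $G_{m-1}$, so by induction one of the two other parents is, and with it the corresponding position. $\square$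

**Step 2: the second inequality of B.1.** By (5) with $\lambda=\lambda^*$, $2^{-n}V_n(f_n)\le C\mathcal E_{3^{1-n}}(f)$. If $r'=3^{1-n}\le r<3^{2-n}$ and $r\le3$, then $\Delta_{r'}\subset\Delta_r$, $r'^{-\lambda^*}\le3^{\lambda^*}r^{-\lambda^*}$, and by (4) $\mu(B(x,r))\le64r^{d_f}\le64\cdot8\,r'^{d_f}\le64^2\cdot8\,\mu(B(x,r'))$; so $\mathcal E_{r'}(f)\le C\mathcal E_r(f)$. Thus every $r\le3$ satisfies $2^{-n}V_n(f_n)\le C\mathcal E_r(f)$ for its $n=n(r)$, and $n(r)\to\infty$ as $r\to0$. Letting $r\to 0$ along a sequence that realizes $\mathbf{Var}(f)$ gives $\liminf_n2^{-n}V_n(f_n)\le C\,\mathbf{Var}(f)$.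

**Step 3: $\mathcal E_r$ is continuous on $L^1$ for fixed $r$.** This will let us pass from $\mathsf E_nf$ to $f$. We have $|\mathcal E_r(f)-\mathcal E_r(g)|\le\mathcal E_r(h)$ with $h=f-g$, and $|h(x)-h(y)|\le|h(x)|+|h(y)|$. The term with $|h(x)|$ contributes at most $r^{-\lambda^*}\|h\|_1$. For the term with $|h(y)|$ use that $\mu(B(x,r))\ge64^{-2}\mu(B(y,r))$ (by (4) if $r\le3$; both are $1$ if $r>3$) and integrate first in $x$: at most $64^2r^{-\lambda^*}\|h\|_1$.

**Step 4: the first inequality for $r\le1$.** Here all the Poincaré inequalities at the scale of $r$ are put together. Let $3^{-m-1}<r\le3^{-m}$ with $m\ge0$, $n\ge m$, $g=\mathsf E_nf$, and $a_u=L^u(f_n)$ for $u\in W_m$. If $d(x,y)<r$, $x\in X_u$, $y\in X_v$ with $u,v\in W_m$, then the column indices of $u,v$ differ by at most $1$, and so do the row indices. So $Q_u\cap Q_v\ne\emptyset$; write $u\approx v$ (this includes $u=v$). By (4), $r^{-\lambda^*}\mu(B(x,r))^{-1}\le64\,r^{-\lambda^*-d_f}\le64\cdot4^{m+1}8^{m+1}$. Inserting $a_u$ and $a_v$ between $g(x)$ and $g(y)$, and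 summing over ordered pairs,
$$\mathcal E_r(g)\le C\,32^m\sum_{u\approx v}\iint_{X_u\times X_v}|g(x)-g(y)|\,d\mu\,d\mu\le C\,32^m\sum_{u\approx v}\Big(8^{-m}\!\int_{X_u}\!|g-a_u|\,d\mu+8^{-m}\!\int_{X_v}\!|g-a_v|\,d\mu+64^{-m}|a_u-a_v|\Big).$$
By Proposition 4,
$$\int_{X_u}|g-a_u|\,d\mu=8^{-m}\cdot8^{-(n-m)}\sum_{v'\in W_{n-m}}|f_n(uv')-L^u(f_n)|\le C\,8^{-m}2^{-(n-m)}V_n^u(f_n).$$
For $u\ne v$, Lemma 2 gives $|a_u-a_v|\le2^{-(n-m)}(V_n^u+V_n^{u,v}+V_n^v)$ if $u\sim v$, and otherwise, with $z$ from Lemma 5,
$$|a_u-a_v|\le|a_u-a_z|+|a_z-a_v|\le2^{-(n-m)}\big(V_n^u+V_n^{u,z}+2V_n^z+V_n^{z,v}+V_n^v\big),$$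
all evaluated at $f_n$. Now count. Each $u$ has at most $8$ neighbors $v\approx u$, $v\ne u$. A cell $t$ is therefore an end of at most $16$ ordered pairs $(u,v)$ with $u\ne v$, and since it is adjacent to at most $4$ cells it is the intermediate cell $z$ of at most $16$ ordered pairs. A term $V_n^{t,t'}$ occurs for the two orderings of $t\sim t'$, or because one of $t,t'$ is the intermediate cell and the other an end; the remaining end is then one of at most $4$ cells, which makes at most $2\cdot4\cdot2=16$ ordered pairs. So every $V_n^t$ and every $V_n^{t,t'}$ occurs a bounded number of times in the total, and since they run over disjoint edge sets,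
$$\mathcal E_r(g)\le C\,32^m\,64^{-m}\,2^{-(n-m)}V_n(f_n)=C\,2^{-n}V_n(f_n).$$
Let $n\to\infty$ along a sequence realizing the liminf. By Step 3 and $\mathsf E_nf\to f$ in $L^1$, $\mathcal E_r(f)\le C\liminf_n2^{-n}V_n(f_n)$, with $C$ independent of $r$.

**Step 5: the first inequality for $r>1$.** Now $r^{-\lambda^*}\le1$ and $\mu(B(x,r))\ge\frac1{64}$, so with $g=\mathsf E_nf$ and Proposition 4
$$\mathcal E_r(g)\le C\iint|g(x)-g(y)|\,d\mu\,d\mu\le2C\|g-L(f_n)\|_1\le C\,2^{-n}V_n(f_n),$$
and we let $n\to\infty$ as in Step 4.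

**Step 6: the remaining assertions of B.1.** By Theorem A, $BV(X)=KS^{\lambda^*,1}(X)$, so $f\in BV(X)$ means $\sup_r\mathcal E_r(f)<\infty$. By the inequalities this is implied by $\mathbf{Var}(f)<\infty$; the converse is clear. If $\mathcal E_r(f)\to0$ along some sequence $r\to0$, then $\mathbf{Var}(f)=0$, so $\mathcal E_r(f)=0$ for all $r$. For $r>\sqrt2$ we have $\Delta_r=X\times X$, so $f(x)=f(y)$ for almost all $(x,y)$, and $f$ is constant. $\square$

### 8.2. The Sobolev inequality

**Step 1: sets of cells.** We cover a set by cells in which it has intermediate density, since there the Poincaré inequality forces variation. Let $A\subset W_n$ and, for $u\in W_m$, let $\delta_u=8^{-(n-m)}\#\{w\in A:w\text{ a descendant of }u\}$. Suppose $\delta_\emptyset\le\frac12$ and $A\neq\emptyset$. For $w\in A$ we have $\delta_w=1$. Let $u_w$ be the longest prefix of $w$ with density at most $\frac12$; its length $m$ is less than $n$. The prefix of $w$ of length $m+1$ has density greater than $\frac12$ and fills one eighth of $u_w$, so $\frac1{16}\le\delta_{u_w}\le\frac12$.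

Write $u=u_w$. In (3) for $F=1_A$ we may replace $L^u(F)$ by the mean $\delta_u$ at the cost of a factor $2$, because $|\delta_u-L^u|$ is at most the mean of $|F(uv)-L^u|$. The mean of $|1_A-\delta_u|$ over the descendants of $u$ is $2\delta_u(1-\delta_u)\ge2\cdot\frac1{16}\cdot\frac12$. So
$$\tfrac1{16}\le2\delta_u(1-\delta_u)\le\tfrac{32}3\,2^{-(n-m)}V_n^u(1_A),\qquad\text{that is}\qquad\mu(X_u)^{1/3}=2^{-m}\le C\,2^{-n}V_n^u(1_A).$$
Let $\mathcal U$ be the set of those $u_w$ ($w\in A$) that have no proper prefix among the $u_{w'}$, $w'\in A$. No element of $\mathcal U$ is a prefix of another, so their sets of descendants are disjoint. Each $w\in A$ is a descendant of an element of $\mathcal U$, namely the shortest of the $u_{w'}$ that are prefixes of $w$. Since $t\mapsto t^{1/3}$ is subadditive,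
$$(8^{-n}|A|)^{1/3}\le\Big(\sum_{u\in\mathcal U}\mu(X_u)\Big)^{1/3}\le\sum_{u\in\mathcal U}\mu(X_u)^{1/3}\le C\,2^{-n}\sum_{u\in\mathcal U}V_n^u(1_A)\le C\,2^{-n}V_n(1_A).\tag{7}$$
For $A=\emptyset$ this is trivial.

**Step 2: functions on $W_n$.** We pass from sets to functions through level sets. Let $F:W_n\to\mathbb R$ have median $t_0$, so that $\{F>t_0\}$ and $\{F<t_0\}$ have density at most $\frac12$, and let $\|\cdot\|_3$ be the $L^3$ norm for $8^{-n}$ times counting measure. Then
$$(F-t_0)_+=\int_{t_0}^\infty1_{\{F>t\}}\,dt,\qquad(F-t_0)_-=\int_{-\infty}^{t_0}1_{\{F\le t\}}\,dt .$$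
All sets in the first integral, and those in the second with $t<t_0$, have density at most $\frac12$. Also $V_n(1_{\{F\le t\}})=V_n(1_{\{F>t\}})$, and $|F(w)-F(w')|=\int_{\mathbb R}|1_{\{F>t\}}(w)-1_{\{F>t\}}(w')|\,dt$ gives the coarea identity $V_n(F)=\int_{\mathbb R}V_n(1_{\{F>t\}})\,dt$. By Minkowski's integral inequality and (7),
$$\|F-t_0\|_3\le\int_{t_0}^\infty\|1_{\{F>t\}}\|_3\,dt+\int_{-\infty}^{t_0}\|1_{\{F\le t\}}\|_3\,dt\le C\,2^{-n}\int_{\mathbb R}V_n(1_{\{F>t\}})\,dt=C\,2^{-n}V_n(F).$$
For the mean $\bar F$ we have $|t_0-\bar F|\le\|F-t_0\|_3$, so $\|F-\bar F\|_3\le C\,2^{-n}V_n(F)$.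

**Step 3: the limit.** Apply this to $F=f_n$, whose mean is $f_X$: $\|\mathsf E_nf-f_X\|_{L^3}\le C\,2^{-n}V_n(f_n)$. Choose a subsequence realizing $\liminf_n2^{-n}V_n(f_n)$ and, within it, one along which $\mathsf E_nf\to f$ almost everywhere. Fatou's lemma and B.1 give $\|f-f_X\|_{L^3}\le C\liminf_n2^{-n}V_n(f_n)\le C\,\mathbf{Var}(f)$. Hence $BV(X)\subset L^3(X,\mu)$. For measurable $A$ we may assume $\mu(A)\le\frac12$, since $P(A)=P(A^c)$; then $\|1_A-\mu(A)\|_3\ge(1-\mu(A))\mu(A)^{1/3}\ge\frac12\mu(A)^{1/3}$, and the last claim of B.2 follows. $\square$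

### 8.3. Corner squares show that the exponent 3 is optimal

Since $d_f-\lambda^*=\frac{\ln2}{\ln3}$, indeed $d_f/(d_f-\lambda^*)=3$. Let $c=\frac123^{-m}$ and $A_m=X\cap[0,c)^2$. Since $3^{-m-1}<c$, $A_m$ contains, up to a null set, the cell with $Q_w=[0,3^{-m-1}]^2$, so $\mu(A_m)\ge8^{-m-1}$. It lies in $[0,3^{-m}]^2$ and meets no other level-$m$ cell in positive measure, so $\mu(A_m)\le8^{-m}$.

Let $r\le\frac123^{-n}$ with $n\ge m$, let $d(x,y)<r$, and let exactly one of $x,y$ be in $A_m$. Then
$$x\in\{|x_1-c|<r,\ x_2<3^{-m}\}\cup\{|x_2-c|<r,\ x_1<3^{-m}\}.$$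
Indeed, if $x\in A_m$, then $y_1\ge c$ or $y_2\ge c$; in the first case $|x_1-c|<r$ and $x_2<c<3^{-m}$. If $y\in A_m$, then $x_1\ge c$ or $x_2\ge c$; in the first case $|x_1-c|<r$ and $x_2<y_2+r<c+\frac123^{-m}=3^{-m}$. The second cases are symmetric.

To bound the mass of the first set, take the strip $|x_1-c|<\frac123^{-n}$. As in the proof of (6) with $k=0$, it meets only cells of the column $i$ with digits $m$ zeros and then $n-m$ ones. The condition $x_2<3^{-m}$ forces the first $m$ digits of $j$ to be $0$, and the others must be $\ne1$. This leaves at most $2^{n-m}$ cells. The second set is treated in the same way, so the union has mass at most $2\cdot2^{n-m}8^{-n}=2\cdot2^{-m}4^{-n}$. For $\frac123^{-n-1}<r\le\frac123^{-n}$,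
$$\mathcal E_r(1_{A_m})\le(6\cdot3^n)^{\lambda^*}\cdot2\cdot2^{-m}4^{-n}=2\cdot6^{\lambda^*}2^{-m}.$$
So $P(A_m)\le C2^{-m}\le C\mu(A_m)^{1/3}$, the last because $\mu(A_m)^{1/3}\ge2^{-m-1}$.

If B.2 held with $L^q$ in place of $L^3$, then for $m\ge1$, where $1-\mu(A_m)\ge\frac78$, we would get $\frac78\,8^{-(m+1)/q}\le\|1_{A_m}-\mu(A_m)\|_q\le C2^{-m}=C8^{-m/3}$. Letting $m\to\infty$ forces $\frac1q\ge\frac13$, that is $q\le3$. This completes Theorem B. $\blacksquare$

## 9. Carpets in $\mathbb R^d$ with complete lines

The proof of Theorem A used the following features of $S$: invariance under exchange of coordinates, connectedness, complete rows, and a digit ($1$) at which only the complete rows survive. Under such assumptions it works in any dimension.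

Let $d\ge2$, $b\ge3$, $S\subset\{0,\dots,b-1\}^d$, $N=|S|$. Let $X$ be the attractor of $\varphi_s(x)=(x+s)/b$, $s\in S$, and $\mu$ the normalized Hausdorff measure of dimension $d_f=\log_bN$ on $X$. The open set condition holds (with the open unit cube), so by Hutchinson $\mu$ is self-similar with equal weights and cells of the same level overlap in null sets. Level-$n$ cells have mass $N^{-n}$. Assume:

* **(S)** $S$ is invariant under permutations of the coordinates.
* **(C)** $S$ is connected under $s\sim s\pm e_j$.
* **(L)** $T:=\{\tau\in\{0,\dots,b-1\}^{d-1}:(i,\tau)\in S\ \forall i\}$ is non-empty; put $M=|T|$. For some $0<i_0<b-1$ the slice $\{\tau:(i_0,\tau)\in S\}$ equals $T$.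

**Theorem C.** Put $\lambda^*=\log_b(N/M)$. Then $KS^{\lambda,1}(X)$ contains only constants for $\lambda>\lambda^*$, $KS^{\lambda^*,1}(X)$ is dense in $L^1$, and $d_{tH}(X)=1+\log_bM$. Hence
$$\sup\{\lambda:KS^{\lambda,1}\text{ non-trivial}\}=\sup\{\lambda:KS^{\lambda,1}\text{ dense in }L^1\}=d_f-d_{tH}+1=\log_b(N/M).$$
Whenever $X$ carries a heat kernel with $KS^{d_W\alpha,1}=B^{1,\alpha}$, this says $\lambda_1^\#=\lambda_1^*=d_f-d_{tH}+1$.

*Examples.* (i) The carpet: $T=\{0,2\}$, $i_0=1$, $(N,M)=(8,2)$.

(ii) The Menger sponge: $b=d=3$, and $S$ consists of the positions with at most one coordinate equal to $1$, so $N=8+12=20$. Taking $i=1$ shows that $T=\{0,2\}^2$, which is also the slice at $i_0=1$; so $M=4$ and $\lambda^*=\frac{\ln5}{\ln3}$. For (C), each of the twelve positions with one coordinate $1$ joins two of the eight corners, like the edges of a cube.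

(iii) A single central cube of side $a$ removed from $b^d$, where $1\le a\le b-2$ and $a\equiv b\bmod2$. Here $N=b^d-a^d$. If $i_0$ is a coordinate value of the central cube, then $0<i_0<b-1$ and the slice at $i_0$ is the complement of the central $(d-1)$-cube; the slices at other values are everything, so this complement is $T$. Hence $M=b^{d-1}-a^{d-1}$ and $\lambda^*=\log_b\frac{b^d-a^d}{b^{d-1}-a^{d-1}}$, which for $d=2$ is $\log_b(a+b)$. For (C): a position in $S$ has a coordinate that is not central; keeping it fixed, move the others to $0$, then move it to $0$ as well, which is allowed because another coordinate is $0$, hence not central.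

(iv) $S$ everything: $X=[0,1]^d$, $N=b^d$, $M=b^{d-1}$, $\lambda^*=1$.

### 9.1. Complete lines in every direction and the Poincaré inequality

**Step 1: the lines.** Identify $W_n=S^n$ with a set of grid positions in $\{0,\dots,b^n-1\}^d$ through base-$b$ digits: a position belongs to $W_n$ iff its $n$ digit vectors lie in $S$. Adjacency $\sim$ means a difference of $\pm e_j$. Define $V_n,V_n^u,V_n^{u,v}$ as in Section 5. Let $T_n\subset\{0,\dots,b^n-1\}^{d-1}$ be the set of vectors all of whose $n$ digit vectors lie in $T$, so $|T_n|=M^n$. By (S), applied to permutations fixing the first coordinate, $T$ and hence $T_n$ are invariant under permutations of the $d-1$ coordinates. Let $\iota_j(a,\tau)$ be the vector obtained by inserting $a$ as $j$-th coordinate into $\tau$. For $\tau\in T_n$ all positions $\iota_j(a,\tau)$, $0\le a<b^n$, are in $W_n$: their digit vectors are coordinate permutations of vectors $(a_l,\tau_l)$ with $\tau_l\in T$, which are in $S$. So these positions form a complete line in direction $e_j$. Put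
$$\Phi_j^-(F)=M^{-n}\sum_{\tau\in T_n}F(\iota_j(0,\tau)),\qquad\Phi_j^+(F)=M^{-n}\sum_{\tau\in T_n}F(\iota_j(b^n-1,\tau)).$$

**Step 2: any two of the $2d$ numbers $\Phi_j^\pm(F)$ differ by at most $M^{-n}V_n(F)$.** For equal $j$, use the complete lines in direction $e_j$; lines for different $\tau$ have disjoint edges. For $j\ne l$ start at $p=\iota_j(a,\tau)$ with $a\in\{0,b^n-1\}$. Move in direction $e_j$ until the $j$-th coordinate equals $p_l$; this is the turn at the diagonal. Then move in direction $e_l$ until the $l$-th coordinate equals the prescribed $a'\in\{0,b^n-1\}$. The end point has $j$-th coordinate $p_l$, $l$-th coordinate $a'$, and the other coordinates of $p$. So it is $\iota_l(a',\tau')$, where $\tau'$ has the same entries as $\tau$, rearranged by a permutation depending only on $j,l$. Hence $\tau'\in T_n$, both lines used are complete, and $\tau\mapsto\tau'$ is a bijection of $T_n$. Different $\tau$ use different lines in direction $e_j$ and different lines in direction $e_l$, so the paths have disjoint edges. Sum over $\tau$.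

**Step 3: neighbors and children.** Let $L^u$ be $\Phi_1^-$ computed for $v\mapsto F(uv)$. If $v=u+e_j$ in $W_m$, $m\le n$, then for $\tau\in T_{n-m}$ the position $\iota_j(b^{n-m}-1,\tau)$ in $u$ is adjacent to $\iota_j(0,\tau)$ in $v$, so $|\Phi_j^{+,u}-\Phi_j^{-,v}|\le M^{-(n-m)}V_n^{u,v}$. With Step 2 in $u$ and in $v$, the route $L^u\to\Phi_j^{+,u}\to\Phi_j^{-,v}\to L^v$ gives
$$|L^u-L^v|\le M^{-(n-m)}\big(V_n^u+V_n^{u,v}+V_n^v\big).$$
Splitting off the first digit vector in $T_n$ gives $L^\emptyset=M^{-1}\sum_{\tau\in T}L^{(0,\tau)}$. So $|L^\emptyset-L^s|$ is at most the maximum of $|L^{s'}-L^s|$ over $s'\in S$. Summing the neighbor bound along a simple path in $S$ from $s'$ to $s$, which exists by (C), each $V_n^t$ occurs at most twice and each $V_n^{t,t'}$ at most once. So $|L^{s'}-L^s|\le M^{-(n-1)}\cdot2V_n(F)$. Applied inside $u\in W_m$, $m<n$, this reads $|L^u-L^{us}|\le2M\cdot M^{-(n-m)}V_n^u(F)$.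

**Step 4: sum over levels.** The $bM$ positions $(i,\tau)$ with $\tau\in T$ lie in $S$, so $N\ge bM>M$. Telescoping along prefixes as in Proposition 4,
$$N^{-n}\sum_{w\in W_n}|F(w)-L(F)|\le\sum_{m=0}^{n-1}N^{-m-1}\sum_{u\in W_m}\sum_{s\in S}|L^{us}-L^u|\le\sum_{m=0}^{n-1}N^{-m}\,2M\,M^{-(n-m)}V_n(F)\le\frac{2MN}{N-M}\,M^{-n}V_n(F).\tag{8}$$
For the carpet the constant is $\frac{2\cdot2\cdot8}{6}=\frac{16}3$, as in (3).

### 9.2. Triviality above $\log_b(N/M)$

Let $f_n(w)=N^n\int_{X_w}f\,d\mu$ and $\mathsf E_nf=\sum_{w\in W_n}f_n(w)1_{X_w}$. Points of adjacent level-$n$ cells lie in a box with sides $2,1,\dots,1$ scaled by $b^{-n}$, so their distance is at most $\sqrt{d+3}\,b^{-n}<r_n:=2\sqrt{d+3}\,b^{-n}$. A ball of radius $r_n$ lies in a cube of side $4\sqrt{d+3}\,b^{-n}$, which meets a number of level-$n$ grid cubes bounded in terms of $d$; so its mass is at most $CN^{-n}$, with $C$ depending on $d$. As in the proof of (5),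
$$V_n(f_n)\le\tfrac12N^{2n}\iint_{\Delta_{r_n}}|f(x)-f(y)|\,d\mu\,d\mu\le\tfrac12N^{2n}\cdot CN^{-n}r_n^\lambda\,\mathcal E_{r_n}^\lambda(f),$$
hence, with a constant $C$ that now also depends on $\lambda$, $M^{-n}V_n(f_n)\le C(N/M)^nb^{-n\lambda}\mathcal E^\lambda_{r_n}(f)=C\,b^{-n(\lambda-\lambda^*)}\mathcal E^\lambda_{r_n}(f)$. If $f\in KS^{\lambda,1}(X)$ with $\lambda>\lambda^*$, this tends to $0$. By (8), $\|\mathsf E_nf-L(f_n)\|_1\to0$; since $\int\mathsf E_nf\,d\mu=f_X:=\int f\,d\mu$, also $L(f_n)\to f_X$, so $\mathsf E_nf\to f_X$ in $L^1$. As in Section 6, Step 3, $\mathsf E_nf\to f$ in $L^1$. So $f$ is constant.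

### 9.3. Cuts at the digit $i_0$ and density

Let $\theta=\frac{i_0}{b-1}=\sum_{l\ge1}i_0b^{-l}\in(0,1)$, $\rho=\min(\theta,1-\theta)$, and $c=(k+\theta)b^{-m}$ with $m\ge0$, $0\le k<b^m$. For the carpet $\theta=\rho=\frac12$. For $n\ge m$,
$$b^nc=b^{n-m}k+i_0(b^{n-m-1}+\cdots+1)+\theta=i+\theta,$$
where $i$ is an integer whose last $n-m$ digits are $i_0$. Since $(\theta-\rho,\theta+\rho)\subset(0,1)$, the set $\{x\in X:|x_1-c|<\rho b^{-n}\}$ meets only level-$n$ cells with first coordinate $i$. At each of the last $n-m$ places the remaining $d-1$ digits form a vector in the slice at $i_0$, which is $T$. So there are at most $b^{(d-1)m}M^{n-m}$ such cells, whence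
$$\mu\{|x_1-c|<\rho b^{-n}\}\le b^{(d-1)m}M^{n-m}N^{-n}\le C_m(M/N)^n .\tag{9}$$
Inequality (2) holds here with the same proof. For $f=1_{\{x_1<c\}}$ and $\rho b^{-n-1}<r\le\rho b^{-n}$, $n\ge m$, it gives
$$\mathcal E^{\lambda^*}_r(f)\le(b^{n+1}/\rho)^{\lambda^*}C_m(M/N)^n=(b/\rho)^{\lambda^*}C_m,$$
because $b^{\lambda^*}=N/M$; and for $r>\rho b^{-m}$ it gives $\mathcal E_r^{\lambda^*}(f)\le(b^m/\rho)^{\lambda^*}$. So $1_{\{x_1<c\}}\in KS^{\lambda^*,1}(X)$. By (S), $X$ and $\mu$ are invariant under permutations of the coordinates, so $1_{\{x_j<c\}}\in KS^{\lambda^*,1}(X)$ for all $j$. As in Section 7, Step 3, bounded functions in $KS^{\lambda^*,1}(X)$ form an algebra with constants; it contains the indicators of all boxes $X\cap(I_1\times\cdots\times I_d)$ whose sides are intervals cut out by the points $(k+\theta)b^{-m}$, $0\le k<b^m$. These intervals have length at most $b^{-m}$. Linear combinations of box indicators approximate every $g\in C(X)$ uniformly as $m\to\infty$, and $C(X)$ is dense in $L^1(X,\mu)$. So $KS^{\lambda^*,1}(X)$ is dense.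

### 9.4. The topological-Hausdorff dimension is $1+\log_bM$

**Upper bound.** We build a basis from boxes with cheap faces. Let $c$ be as in 9.3. A point of $X$ with $x_1=c$ lies only in level-$n$ cells with first coordinate $i$, so by the count before (9) the set $X\cap\{x_1=c\}$ is covered, for each $n\ge m$, by at most $C_mM^n$ sets of diameter at most $\sqrt d\,b^{-n}$. For $\sigma>\log_bM$ we have $C_mM^n(\sqrt d\,b^{-n})^\sigma\to0$, so its Hausdorff dimension is at most $\log_bM$. By (S) the same holds for $X\cap\{x_j=c\}$. The numbers $c$ are dense in $[0,1]$, so the open boxes whose faces lie in such hyperplanes, or outside $[0,1]^d$, induce a basis of $X$. The boundary in $X$ of each such set lies in a finite union of such slices and has dimension at most $\log_bM$. So $d_{tH}(X)\le1+\log_bM$.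

**Lower bound.** Every small open set must cut many full lines. Let $K\subset[0,1]^{d-1}$ be the self-similar set of points all of whose base-$b$ digit vectors can be chosen in $T$. By the open set condition $\dim_HK=\log_bM$ (a single point of dimension $0$ if $M=1$). Every non-empty relatively open subset of $K$ contains a similar copy of $K$, so it has the same dimension. Moreover $[0,1]\times K\subset X$, because digits $a_l$ of $x_1$ and digit vectors $\tau_l\in T$ combine to $(a_l,\tau_l)\in S$.

Let $\mathcal B$ be a basis of $X$, $\kappa_0\in K$, and choose $U\in\mathcal B$ with $(\frac12,\kappa_0)\in U$ and $\operatorname{diam}U<\frac12$. Then $V=\{\kappa\in K:(\frac12,\kappa)\in U\}$ is a non-empty relatively open subset of $K$. For $\kappa\in V$ the connected set $\ell=[0,1]\times\{\kappa\}\subset X$ meets $U$ and, having diameter $1$, is not contained in $U$. If $\ell$ missed $\partial U$, it would be the union of the two disjoint, non-empty, relatively open sets $\ell\cap U$ and $\ell\setminus\overline U$, which is impossible.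 So $\ell$ meets $\partial U$. Hence the projection of $\partial U$ to the last $d-1$ coordinates contains $V$. Projections do not increase Hausdorff dimension, so $\dim_H\partial U\ge\dim_HV=\log_bM$. Every admissible $\delta$ therefore satisfies $\delta-1\ge\log_bM$, and $d_{tH}(X)=1+\log_bM$.

**Conclusion.** We get $d_f-d_{tH}+1=\log_bN-\log_bM=\lambda^*$. By 9.2 the first supremum in Theorem C is at most $\lambda^*$, and by 9.3 the second is at least $\lambda^*$. The constants form a proper closed subspace of $L^1(X,\mu)$, since $X$ has $N\ge b\ge3$ essentially disjoint cells of positive mass; so a dense space is non-trivial, and the second supremum is at most the first. Hence both equal $\lambda^*$. If $KS^{d_W\alpha,1}=B^{1,\alpha}$ for a heat kernel on $X$, then the two suprema are $d_W\alpha_1^\#=\lambda_1^\#$ and $d_W\alpha_1^*=\lambda_1^*$. For the carpet, $M=2$ gives back $d_{tH}=1+\frac{\ln2}{\ln3}$ and $\lambda_1^\#=\lambda_1^*=\frac{\ln4}{\ln3}$. $\blacksquare$
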